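\title{Small retractions of dendroids onto trees}

\begin{abstract}
We prove that for every dendroid $X$, every tree $T_0\subset X$ and every $\varepsilon>0$ there are a tree $T$ with $T_0\subset T\subset X$ and a retraction of $X$ onto $T$ that moves each point by less than $\varepsilon/3$. In particular every dendroid admits, for every $\varepsilon>0$, a retraction onto a tree with all fibers of diameter less than $\varepsilon$. The proof replaces $X$ by the graph of components of the members of a fine closed cover. This graph is a tree without rays whose vertex set is a compact zero-dimensional space, and we fold it, by a locally constant map, onto a finite subtree. As consequences we obtain a characterization of dendroids among arcwise connected continua and a representation of every dendroid as an inverse limit of trees with retractions as bonding maps.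
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nonempty compact connected metric space; its metric is denoted by $d$. A continuum is \emph{hereditarily unicoherent} if the intersection of any two of its subcontinua is connected, that is, empty or a continuum. A \emph{dendroid} is an arcwise connected, hereditarily unicoherent continuum. A \emph{tree} is a connected union of finitely many arcs, any two of which meet in at most common endpoints, that contains no simple closed curve; a one-point space also counts as a (degenerate) tree. For $\varepsilon>0$, a continuous map $f:X\to Y$ is an \emph{$\varepsilon$-mapping} if $\operatorname{diam}f^{-1}(y)<\varepsilon$ for every $y\in Y$. A \emph{retraction} of $X$ onto a subset $T$ is a continuous map $r:X\to T$ with $r(t)=t$ for all $t\in T$.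

Hereditary unicoherence says that two subcontinua never close up a loop in the way two half circles do. In the presence of arcs it implies that any two points are joined by exactly one arc. A dendroid therefore resembles a tree, except that it may have infinitely many branches, and these may accumulate on one another, so that points close in $X$ can be far apart along the arc that joins them. A theorem of Cook \cite{Cook} makes the resemblance precise: for every $\delta>0$ a dendroid has a $\delta$-mapping onto a tree. This tree lies outside $X$, and it need not have a copy in $X$. For example, let $X$ be the polygonal arc in the plane with vertices $(-1,0)$, $(1,0)$, $(0,\eta)$, $(0,1)$. Fix the first segment, project the second one vertically to the $x$-axis, and move the third one down by $\eta$. This is a map with fibers of diameter at most $\eta$ onto a union of three segments with a common endpoint, and an arc contains no such set. It is natural to ask whether the approximating tree can always be chosen inside $X$, with the map fixing it. The question below is taken from \cite{Lifting}.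

\medskip
\noindent\textbf{Question.} \emph{Let $X$ be a dendroid. Do there exist, for each $\varepsilon>0$, a tree $T\subset X$ and a retraction $r:X\to T$ that is an $\varepsilon$-mapping?}
\medskip

For retractions, small fibers and small displacement are the same thing up to a constant. If a retraction $r$ is an $\varepsilon$-mapping, then $x$ and $r(x)$ lie in one fiber, so $d(r(x),x)<\varepsilon$. Conversely, if $d(r(x),x)<\varepsilon/3$ for all $x$ and $r(x)=r(x')$, then $d(x,x')<2\varepsilon/3$, so every fiber has diameter at most $2\varepsilon/3<\varepsilon$. The answer to the question is yes, in the following stronger form; the question is the case in which $T_0$ is a point.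

\begin{theorem}\label{thm:main}
Let $X$ be a dendroid, $T_0\subset X$ a (possibly degenerate) tree and $\varepsilon>0$. Then there are a tree $T$ with $T_0\subset T\subset X$ and a retraction $r:X\to T$ with $d(r(x),x)<\varepsilon/3$ for all $x\in X$. In particular $r$ is an $\varepsilon$-mapping.
\end{theorem}

The freedom to prescribe $T_0$ allows one to iterate the theorem. We prove two complements.

\begin{theorem}\label{thm:char}
For an arcwise connected continuum $X$ the following are equivalent:
\begin{enumerate}
\item[(1)] $X$ is a dendroid;
\item[(2)] for each $\varepsilon>0$ there are a tree $T\subset X$ and a retraction $X\to T$ that is an $\varepsilon$-mapping;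
\item[(3)] for each $\varepsilon>0$ and each tree $T_0\subset X$ there are a tree $T$ with $T_0\subset T\subset X$ and a retraction $X\to T$ moving each point by less than $\varepsilon$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:limit}
Every dendroid $X$ contains trees $T_1\subset T_2\subset\cdots$ with retractions $r_n:X\to T_n$ converging uniformly to $\mathrm{id}_X$ such that $X$ is homeomorphic to $\varprojlim(T_n,\,r_n|_{T_{n+1}})$, an inverse limit of trees whose bonding maps are retractions.
\end{theorem}

Theorem~\ref{thm:char} shows that hereditary unicoherence cannot be dropped from Theorem~\ref{thm:main}. The next example shows the same for arcwise connectedness.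

\begin{example}\label{ex:sine}
Let $Y$ be the closure of $\{(x,\sin(1/x)):0<|x|\le1\}$, let $\pi(x,y)=x$, and let $B=\{0\}\times[-1,1]$. Let $K\subset Y$ be a subcontinuum and $\pi(K)=[a,b]$. If $a<b$, then $K$ contains the part of the graph over $[a,b]\setminus\{0\}$, and since $K$ is closed, $K=\pi^{-1}([a,b])$. If $a=b$, then $K$ is a point or a subarc of $B$. All sets $\pi^{-1}([a,b])$ with $a\le b$ are connected, so $Y$ is hereditarily unicoherent. An arc joining a point with $x<0$ to a point with $x>0$ would equal $\pi^{-1}([a,b])$ with $a<0<b$, which is not locally connected at the points of $B$. Hence every tree $T\subset Y$ lies in $\{x\ge0\}$ or in $\{x\le0\}$, and one of the points $\pm(1,\sin1)$ has distance at least $1$ from $T$. No retraction of $Y$ onto a tree moves every point by less than $1$.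
\end{example}

In a dendroid it is easy to find a tree that comes close to every point: join finitely many points by arcs (Lemma~\ref{lem:finite} below), and take for $T$ any such tree. Retractions onto $T$ exist, since trees are absolute retracts. One might hope that one of them is small. This is false even when $X$ is an arc.

\begin{example}\label{ex:spiral}
Let $x(\theta)=(1+\eta\theta)(\cos\theta,\sin\theta)$ with $\eta>0$ small, $X=\{x(\theta):0\le\theta\le3\pi\}$ and $T=\{x(\theta):0\le\theta\le2\pi\}$. Every point of $X$ is within $2\pi\eta$ of $T$. A retraction $r:X\to T$ has the form $r(x(\theta))=x(\psi(\theta))$ with $\psi:[0,3\pi]\to[0,2\pi]$ continuous and $\psi(0)=0$. The function $\theta-\psi(\theta)$ vanishes at $0$ and is at least $\pi$ at $3\pi$, so it takes the value $\pi$. At such a $\theta$ the points $x(\theta)$ and $r(x(\theta))$ lie on opposite sides of the origin, at distance at least $2$.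
\end{example}

So the tree has to be rich enough that every arc of $X$ leaving it can be followed, at small distance, by a path inside it, and these paths have to depend continuously on the arc. We separate this problem from the geometry of $X$ in three steps. In Section~\ref{sec:graph}, a fine closed cover indexed by the vertices of a finite tree $S$ turns $X$ into a graph $\Gamma$, whose vertices are the components of the members of the cover. The graph $\Gamma$ is a tree without rays, and its vertex set is a compact zero-dimensional space. In Section~\ref{sec:fold}, the core of the paper, $\Gamma$ is retracted onto a finite subtree by a locally constant map that respects $S$. In Section~\ref{sec:back} this map is turned into a retraction of $X$. Section~\ref{sec:model} shows these objects on an example, Section~\ref{sec:background} collects the background, and Section~\ref{sec:complements} contains the proofs of Theorems~\ref{thm:char} and~\ref{thm:limit}.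

\section{A model case: the zigzag fan}\label{sec:model}

Let $o=(0,0)$ and $L_\infty=[0,1]\times\{0\}$. For $n\ge1$ choose slopes $\frac1{n+1}<\alpha_1<\dots<\alpha_{2n-1}<\frac1n$ and let $L_n$ be the polygonal line with vertices $o$, $(1,\alpha_1)$, $(\frac12,\frac{\alpha_2}2)$, $(1,\alpha_3),\dots,(1,\alpha_{2n-1})$. Each segment after the first lies in the sector between two consecutive lines $y=\alpha_jx$, so $L_n$ is an arc, and different $L_n$ meet only in $o$. Let $Z=L_\infty\cup\bigcup_nL_n$ (Figure~\ref{fig:fan}). It is an arcwise connected continuum. The map that fixes the tree $L_\infty\cup L_1\cup\dots\cup L_N$ and sends $(x,y)\in L_n$ to $(x,0)$ for $n>N$ is a retraction moving points by at most $1/(N+1)$. By the implication (2)$\Rightarrow$(1) of Theorem~\ref{thm:char}, whose proof is short and independent of the rest of the paper, $Z$ is a dendroid.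

This retraction uses the coordinates of the plane. Here is a description of its essential content that makes sense in any dendroid. Cover $Z$ by the closed sets
\[
F_0=\{x\le\tfrac13\},\qquad F_1=\{\tfrac16\le x\le\tfrac56\},\qquad F_2=\{x\ge\tfrac23\},
\]
which intersect in the pattern of the path $0-1-2$. (The cover is coarse; it only serves to show the objects.) The set $F_0$ has one component $a$. The components of $F_1$ are $b_\infty=F_1\cap L_\infty$ and, for each $n$, arcs $b_n^1,\dots,b_n^n\subset L_n$. The components of $F_2$ are $c_\infty=F_2\cap L_\infty$ and arcs $c_n^1,\dots,c_n^n\subset L_n$. Label each component by the index of its set $F_s$, and join two components by an edge if they intersect. The resulting graph $\Gamma$ consists of the paths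
\[
a-b_n^1-c_n^1-b_n^2-\dots-b_n^n-c_n^n\quad(n\ge1)\qquad\text{and}\qquad a-b_\infty-c_\infty .
\]
It is a tree. It contains arbitrarily long paths but no infinite one. Its vertex set $V$ also has a topology: as $n\to\infty$, the arcs $b_n^j$ accumulate on $b_\infty$ and the arcs $c_n^j$ on $c_\infty$, whatever the values of $j$. So $V$ is compact, and $b_\infty$, $c_\infty$ are its only non-isolated points.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=5cm,y=6cm]
\draw[very thick] (0,0)--(1,0) node[right] {$L_\infty$};
\draw (0,0)--(1,0.6) node[right] {$L_1$};
\draw (0,0)--(1,0.37)--(0.5,0.21)--(1,0.47);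
\node[right] at (1,0.42) {$L_2$};
\draw (0,0)--(1,0.26)--(0.5,0.1375)--(1,0.29)--(0.5,0.1525)--(1,0.32);
\node[right] at (1,0.29) {$L_3$};
\node at (0.9,0.13) {$\vdots$};
\draw[|-|] (0,-0.05)--(0.333,-0.05);
\draw[|-|] (0.667,-0.05)--(1,-0.05);
\draw[|-|] (0.167,-0.1)--(0.833,-0.1);
\node[below] at (0.07,-0.05) {$F_0$};
\node[below] at (0.5,-0.1) {$F_1$};
\node[below] at (0.93,-0.05) {$F_2$};
\end{tikzpicture}
\qquad
\begin{tikzpicture}
\draw[very thick] plot[mark=*,mark size=1.3pt] coordinates {(0,1.2)(1.5,0)(3,0)};
\draw plot[mark=*,mark size=1.3pt] coordinates {(0,1.2)(1.5,0.8)(3,0.95)(1.5,1.1)(3,1.25)(1.5,1.4)(3,1.55)};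
\draw plot[mark=*,mark size=1.3pt] coordinates {(0,1.2)(1.5,2)(3,2.2)(1.5,2.4)(3,2.6)};
\draw plot[mark=*,mark size=1.3pt] coordinates {(0,1.2)(1.5,3.1)(3,3.3)};
\node[left] at (0,1.2) {$a$};
\node[below] at (1.5,0) {$b_\infty$};
\node[below] at (3,0) {$c_\infty$};
\node[above] at (1.5,3.1) {$b_1^1$};
\node[right] at (3,3.3) {$c_1^1$};
\node at (2.25,0.5) {$\vdots$};
\end{tikzpicture}
\caption{Left: the zigzag fan $Z$, whose $n$-th leg $L_n$ reaches the line $x=1$ exactly $n$ times, with the ranges of $x$ that define the closed cover $F_0,F_1,F_2$. Right: the graph of components of the three sets, one column for each set. The long paths accumulate on the edge $b_\infty c_\infty$.}\label{fig:fan}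
\end{figure}

The combinatorial shadow of the vertical projection is the map $\Phi_N:V\to V$ that sends $b_n^j$ to $b_\infty$ and $c_n^j$ to $c_\infty$ for $n>N$ and fixes all other vertices. It has finite image and four properties, each of which has a role in Section~\ref{sec:back}.
\begin{itemize}
\item It \emph{preserves labels}. So $D$ and $\Phi_N(D)$ lie in the same $F_s$, and a map sending $D$ into $\Phi_N(D)$ moves points by at most $\operatorname{diam}F_s$.
\item It is \emph{locally constant}. So the union of all $D$ with a given image $C$ is compact, and one can map this union into a tree inside $C$ by an extension theorem.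
\item It \emph{preserves adjacency}. So the maps defined on these finitely many compact sets can be made to agree on overlaps.
\item It is \emph{idempotent}. So the resulting map can be corrected to a retraction.
\end{itemize}
Local constancy is the delicate property. The map that sends all $b_n^j$ to $b_1^1$, all $c_n^j$ to $c_1^1$, and fixes $a$, $b_\infty$, $c_\infty$ has the other three properties. But no continuous map of $Z$ sends every $c_n^j$ into $c_1^1$ and $c_\infty$ into itself, because $c_1^1$ and $c_\infty$ are disjoint compact sets and the $c_n^j$ accumulate on $c_\infty$.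

The map $\Phi_N$ can be found from $\Gamma$ and its topology alone. Let $\ell$ be the graph distance from $a$, so $\ell(b_n^j)=2j-1$, $\ell(c_n^j)=2j$, $\ell(b_\infty)=1$, $\ell(c_\infty)=2$. The set of vertices near which $\ell$ is unbounded is $E=\{b_\infty,c_\infty\}$, a proper closed subset of $V$. First solve the problem on $E$, here by the identity. Then extend the solution to a locally constant map on a clopen neighborhood of $E$; this takes care of all vertices of large depth. On the remaining part $\ell$ is bounded; here that part is even finite. The general proof has the same two ingredients. Where $\ell$ is bounded, a compactness argument that descends from the root one level at a time finds the folding. Where $\ell$ is unbounded, the problem reduces to a subset of $E$, and $E$ is a proper subset by the Baire category theorem. In general $E$ is again infinite and the reduction has to be repeated; we organize this as a search for a minimal counterexample, which the absence of rays makes possible.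

\section{Background and arcs in dendroids}\label{sec:background}

\subsection{Standard facts}
We use the following facts.

\begin{enumerate}
\item[(B1)] \emph{For every dendroid $X$ and every $\delta>0$ there is a $\delta$-mapping of $X$ onto a tree.} Cook's theorem \cite{Cook} states that $X$ is tree-like: it has a finite open cover $\mathcal U$ by sets of diameter less than $\delta$ whose nerve is a tree. (The nerve has a vertex for each member of $\mathcal U$ and a simplex for each subfamily with a common point.) Take a partition of unity $(\phi_U)$ subordinate to $\mathcal U$ and map $x$ to the point of the nerve with barycentric coordinates $\phi_U(x)$. On a fiber of this map some $\phi_U$ is a positive constant, so the fiber lies in $U$. The image is a subcontinuum of a tree, hence a tree by (B2).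
\item[(B2)] Every tree is a dendroid, and every subcontinuum of a tree is a tree. Trees are absolute retracts, hence absolute extensors for metric spaces: if $A$ is a closed subset of a metric space $Y$, every continuous map from $A$ to a tree $T$ extends to a continuous map $Y\to T$. In particular a tree contained in a metric space is a retract of it.
\item[(B3)] A continuum is \emph{decomposable} if it is the union of two proper subcontinua. The \emph{composant} of a point $p$ is the union of all proper subcontinua containing $p$. A nondegenerate indecomposable continuum has more than one composant, and its composants are pairwise disjoint. Hence it contains two points that lie together in no proper subcontinuum.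
\item[(B4)] In a compact metric space the component of a point equals its quasi-component, the intersection of all clopen sets containing the point. The intersection of a decreasing sequence of continua is a continuum.
\item[(B5)] (Baire) If a nonempty compact metric space is a countable union of closed sets, one of them has nonempty interior.
\item[(B6)] (K\"onig) An infinite connected graph in which every vertex has finitely many neighbors contains a ray.
\end{enumerate}

In (B6) and whenever vertices are mentioned, a graph is an abstract simple graph, possibly with infinitely many vertices, and a tree is a connected graph without cycles. A \emph{walk} is a sequence of vertices in which consecutive terms are adjacent, a \emph{path} is a finite walk with distinct terms, and a \emph{ray} is an infinite walk with distinct terms. For a set $W$ of vertices of $G$, the induced subgraph is $G[W]$. Closed walks in a tree have even length, and two nonconsecutive vertices of a path or ray in a tree are not adjacent. We also use: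

\begin{enumerate}
\item[(B7)] Let $D$ be a subtree of a tree $G$. Every vertex $x$ of $G$ has a unique nearest vertex in $D$, its \emph{gate}, and every path from $x$ to a vertex of $D$ passes through the gate. Two adjacent vertices that are not both in $D$ have the same gate.
\end{enumerate}

\subsection{Arcs}
In this subsection $X$ is a dendroid.

\begin{lemma}\label{lem:arcs}
\begin{enumerate}
\item[(a)] Any two distinct points $x,y\in X$ are the endpoints of exactly one arc $[x,y]$. We put $[x,x]=\{x\}$.
\item[(b)] If $K\subset X$ is a subcontinuum and $x,y\in K$, then $[x,y]\subset K$.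
\item[(c)] If $[x,w]\cap[w,y]=\{w\}$, then $[x,y]=[x,w]\cup[w,y]$.
\item[(d)] Every nondegenerate subcontinuum of $X$ is decomposable.
\end{enumerate}
\end{lemma}

\begin{proof}
A connected subset of an arc that contains both endpoints is the whole arc. If $A$ is an arc from $x$ to $y$ and $K$ is a subcontinuum containing $x$ and $y$, then $A\cap K$ is such a subset, so $A\subset K$. This gives (b), and (a) follows by letting $K$ be a second arc from $x$ to $y$ and exchanging the roles. In (c) the union is an arc from $x$ to $y$ (or a point), so (a) applies. For (d), suppose that $N$ is nondegenerate and indecomposable, and take $p,q\in N$ as in (B3). By (b), $[p,q]\subset N$, so $[p,q]=N$ by the choice of $p,q$. But an arc is decomposable.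
\end{proof}

The next lemma is the source of the fact that the graph $\Gamma$ has no rays. It fails in the arcwise connected continuum obtained from the right half of the curve in Example~\ref{ex:sine} by joining $(1,\sin1)$ to $(0,-1)$ by an arc disjoint from the rest: the arcs that start at $(1,\sin 1)$ and follow the graph toward $B$ lie in no common arc, since the closure of their union is not locally connected.

\begin{lemma}\label{lem:increasing}
If $[a,y_1]\subsetneq[a,y_2]\subsetneq\cdots$ are arcs in $X$, then some arc contains them all.
\end{lemma}

\begin{proof}
On each arc $[a,y_i]$ the points $a,y_1,\dots,y_i$ appear in this order. Put $R_j=\bigcup_{i\ge j}[y_j,y_i]$, $M_j=\overline{R_j}$ and $N=\bigcap_jM_j$. The sets $R_j$ are connected and decrease, so the $M_j$ are decreasing continua and $N$ is a continuum. It is the set on which the tails of the sequence of arcs accumulate. We show that the tails cannot accumulate on one of the arcs, and then that any point of $N$ is the end of the required arc.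

\emph{Step 1: $N\cap[a,y_k]=\emptyset$ for all $k$.} Suppose $z\in N\cap[a,y_k]$. For $i\ge j\ge k$ we have $z,y_i\in M_i$, so $M_i\supset[z,y_i]\supset[z,y_j]$ by Lemma~\ref{lem:arcs}(b). Hence $R:=\bigcup_{j\ge k}[z,y_j]\subset N$. For $j\ge k$ we have $R_j\subset R$, so $M_j\subset N$ and therefore $N=\overline{R_j}$. Since $y_k\ne y_{k+1}$ both lie in $N$, Lemma~\ref{lem:arcs}(d) gives proper subcontinua $A,B$ with $N=A\cup B$. For $i\ge k$ the set $R_i$ meets $A$, since otherwise $N=\overline{R_i}\subset B$. Pick $w\in A\cap R$, say $w\in[z,y_j]$ with $j\ge k$. Let $i\ge j$ and pick $w'\in A\cap R_i$, say $w'\in[y_i,y_l]$. On the arc $[z,y_l]$ the order is $w\le y_j\le y_i\le w'$, so $[y_j,y_i]\subset[w,w']\subset A$. As $i\ge j$ was arbitrary, $R_j\subset A$ and $N=\overline{R_j}\subset A$. This contradicts the fact that $A$ is proper.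

\emph{Step 2.} Fix $y\in N$ and let $k$ be given. By Step 1 and compactness there is $j>k$ with $M_j\cap[a,y_k]=\emptyset$. Since $y_j,y\in M_j$, we have $[y_j,y]\subset M_j$. Let $w$ be the first point of $[a,y_j]$, starting from $a$, that lies in $[y_j,y]$. Then $[w,y]\subset[y_j,y]$, so $[a,w]\cap[w,y]=\{w\}$ and $[a,w]\subset[a,y]$ by Lemma~\ref{lem:arcs}(c). As $w\in M_j$, the point $w$ of $[a,y_j]$ is not in the initial subarc $[a,y_k]$. Hence $[a,y_k]\subset[a,w]\subset[a,y]$.
\end{proof}

\begin{lemma}\label{lem:finite}
A connected subset $Y\subset X$ that is the union of finitely many arcs or points $[p_j,q_j]$ is a tree.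
\end{lemma}

\begin{proof}
Fix $o\in Y$. By Lemma~\ref{lem:arcs}(b), applied first to the continuum $[o,p_j]\cup[o,q_j]$ and then to $Y$, we have $[p_j,q_j]\subset[o,p_j]\cup[o,q_j]\subset Y$. So $Y=[o,e_1]\cup\dots\cup[o,e_m]$ for some points $e_j$. Let $Y_k=\bigcup_{j\le k}[o,e_j]$. Each set $[o,e_{k+1}]\cap[o,e_j]$ is closed, connected and contains $o$, so it is an initial piece of $[o,e_{k+1}]$. Hence $[o,e_{k+1}]\cap Y_k=[o,w]$ for some $w$, and $Y_{k+1}$ arises from $Y_k$ by attaching $[w,e_{k+1}]$ at the single point $w$. By induction, subdividing at $w$, each $Y_k$ is a union of finitely many arcs that meet at most in common endpoints (or a point). It contains no simple closed curve, because arcs in $X$ are unique.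
\end{proof}

\section{The graph of components}\label{sec:graph}

Let $X$, $T_0$, $\varepsilon$ be as in Theorem~\ref{thm:main}. If $\operatorname{diam}X<\varepsilon/3$, any retraction $X\to T_0$, which exists by (B2), proves the theorem. From now on we assume $\operatorname{diam}X\ge\varepsilon/3$.

\subsection{The cover}

\begin{lemma}\label{lem:cover}
There are a finite (combinatorial) tree $S$ and nonempty closed sets $F_s\subset X$, indexed by the vertices $s$ of $S$, such that
\begin{enumerate}
\item[(C1)] $X=\bigcup_s\operatorname{int}F_s$;
\item[(C2)] $F_s\cap F_{s'}=\emptyset$ unless $s=s'$ or $s,s'$ are adjacent;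
\item[(C3)] $\mu:=\max_s\operatorname{diam}F_s<\varepsilon/3$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (B1) there is an $(\varepsilon/3)$-mapping $g$ of $X$ onto a tree $\Sigma$, which is nondegenerate because $\operatorname{diam}X\ge\varepsilon/3$. There is $\eta>0$ such that $\operatorname{diam}g^{-1}(A)<\varepsilon/3$ whenever $\operatorname{diam}A<\eta$. Otherwise there would be $x_n,x_n'\in X$ with $d(x_n,x_n')\ge\varepsilon/3-1/n$ whose images have distance less than $1/n$; along a subsequence $x_n\to x$ and $x_n'\to x'$, and then $g(x)=g(x')$ and $d(x,x')\ge\varepsilon/3$, which is impossible.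

Subdivide $\Sigma$ into edges of diameter less than $\eta/2$, and let $S$ be the tree of vertices and edges of this subdivision. Let $P_s\subset\Sigma$ be the set of points whose barycentric coordinate at $s$ is at least $1/3$, and $F_s=g^{-1}(P_s)$. Every point of $\Sigma$ has a coordinate that is at least $1/2$, and the set where the coordinate at $s$ exceeds $1/3$ is open; this gives (C1). A point has two nonzero coordinates only at the two ends of an edge; this gives (C2). The set $P_s$ lies in the union of the edges at $s$, so $\operatorname{diam}P_s<\eta$; this gives (C3).
\end{proof}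

By (C1) and the Lebesgue number lemma, every arc in $X$ can be cut into finitely many consecutive subarcs, each contained in some $F_s$.

The tree $S$ records how the sets $F_s$ fit together, but it does not help to build a tree inside $X$: to keep displacements small we want to join points of $F_s$ by arcs inside $F_s$, and this is possible exactly for points of the same component, by Lemma~\ref{lem:arcs}(b). So we pass to components. There may be uncountably many of them, and we keep track of how they accumulate.

\subsection{The vertex space}
Let $V_s$ be the set of components of $F_s$, with the quotient topology given by the map $p_s:F_s\to V_s$ that sends a point to its component. A clopen subset of the compact metric space $F_s$ is a finite union of members of a countable base, so there are only countably many clopen subsets. Their characteristic functions define a continuous map $F_s\to\{0,1\}^{\mathbb N}$ whose fibers are the quasi-components, that is, by (B4), the components. A continuous map from a compact space to a Hausdorff space is a quotient map onto its image. Hence $V_s$ is homeomorphic to a compact subset of the Cantor set: it is compact, metrizable,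 and has a base of clopen sets. Continuity of $p_s$ gives the \emph{limit property}:
\begin{equation}\label{eq:limit}
\text{if $C_n\to C$ in $V_s$, $x_n\in C_n$ and $x_n\to x$ in $X$, then $x\in C$.}
\end{equation}

Let $V=\bigsqcup_sV_s$ be the disjoint union, and fix a metric on $V$. A vertex $C\in V_s$ has \emph{label} $\lambda(C)=s$; the map $\lambda$ is locally constant. (A subset of $X$ that is a component of both $F_s$ and $F_{s'}$ gives two vertices.) The graph $\Gamma$ has vertex set $V$, and $C\sim C'$ is an edge if $\lambda(C),\lambda(C')$ are adjacent in $S$ and $C\cap C'\ne\emptyset$. Distinct vertices with the same label are disjoint, and vertices with distinct nonadjacent labels are disjoint by (C2). Therefore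
\begin{equation}\label{eq:meet}
\text{distinct vertices $C,C'\in V$ intersect if and only if $C\sim C'$.}
\end{equation}
An \emph{$S$-labeled graph} is a graph with a labeling of its vertices by vertices of $S$, always denoted by $\lambda$, such that adjacent vertices have adjacent labels. A \emph{morphism} of $S$-labeled graphs is a map of vertices that preserves labels and sends adjacent vertices to adjacent vertices.

\begin{lemma}\label{lem:closed}
\begin{enumerate}
\item[(a)] The relation $\sim$ is closed in $V\times V$.
\item[(b)] Let $A,B\subset V$ be disjoint closed sets with no edge between them, and let $O\supset A$ be open. Then there are disjoint clopen sets $U_A\supset A$ and $U_B\supset B$ with no edge between them and $U_A\subset O$.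
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C_n\to C$, $C_n'\to C'$ and $C_n\sim C_n'$. The labels are eventually constant, so $\lambda(C)$ and $\lambda(C')$ are adjacent. Choose $x_n\in C_n\cap C_n'$. By \eqref{eq:limit} a limit point of $(x_n)$ lies in $C\cap C'$.

(b) Take decreasing sequences of clopen sets $U_A^n$ and $U_B^n$ with intersections $A$ and $B$. By compactness $U_A^n\subset O$ for large $n$. Suppose that for infinitely many $n$ there are $a_n\in U_A^n$ and $b_n\in U_B^n$ with $a_n=b_n$ or $a_n\sim b_n$. Along a subsequence $a_n\to a\in A$ and $b_n\to b\in B$, and $a=b$ or $a\sim b$ by (a), a contradiction. So any large $n$ will do.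
\end{proof}

\subsection{Linked sets}
In Section~\ref{sec:fold} we shrink closed sets of vertices and pass to intersections. For general graphs, connectedness is lost in such limits. We therefore introduce a topological form of connectedness, which is preserved by a compactness argument, and show that in $\Gamma$ it agrees with the combinatorial one.

\begin{definition}
A set $W\subset V$ is \emph{linked} if it is nonempty, closed, and not the disjoint union of two nonempty closed sets with no edge between them.
\end{definition}

For closed $W\subset V$ let $Y_W=\bigcup_{C\in W}C=\bigcup_sp_s^{-1}(W\cap V_s)$, a closed subset of $X$.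

\begin{lemma}\label{lem:linked}
For a nonempty closed set $W\subset V$ the following are equivalent: \textup{(a)} $W$ is linked; \textup{(b)} $Y_W$ is connected; \textup{(c)} the graph $\Gamma[W]$ is connected. In particular $V$ is linked and $\Gamma$ is connected.
\end{lemma}

\begin{proof}
(c)$\Rightarrow$(a). If $W=A\sqcup B$ with $A,B$ nonempty, a path in $\Gamma[W]$ from $A$ to $B$ contains an edge between $A$ and $B$.

(a)$\Rightarrow$(b). Suppose $Y_W=Y_1\sqcup Y_2$ with $Y_1,Y_2$ nonempty and closed. Every $C\in W$ is connected, so it lies in exactly one $Y_i$. The sets $W_i=\{C\in W:C\subset Y_i\}$ are nonempty, and there is no edge between them since $Y_1\cap Y_2=\emptyset$. They are closed: if $C_n\in W_i$ converge to $C\in W$, a limit point of points $x_n\in C_n$ lies in $C\cap Y_i$ by \eqref{eq:limit}, so $C\subset Y_i$. Thus $W$ is not linked.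

(b)$\Rightarrow$(c). Let $C,C'\in W$, $x\in C$, $x'\in C'$. By Lemma~\ref{lem:arcs}(b), $[x,x']\subset Y_W$. Cut $[x,x']$ into consecutive pieces $J_1,\dots,J_r$ with $J_j\subset F_{s_j}$, and let $Z_j\in V_{s_j}$ be the component containing $J_j$. The vertex $Z_j$ need not belong to $W$; we claim that $J_j\subset D_j$ for some $D_j\in W$. If $Z_j\in W$, take $D_j=Z_j$. Otherwise every point of $J_j$ lies in some $D\in W$, which differs from $Z_j$ and meets it, so that $\lambda(D)$ is adjacent to $s_j$ by \eqref{eq:meet}. Hence $J_j$ is covered by the finitely many closed sets $Y_{W\cap V_s}\subset F_s$ with $s$ adjacent to $s_j$. Two neighbors of $s_j$ in the tree $S$ are not adjacent, so these sets are pairwise disjoint by (C2), and the connected set $J_j$ lies in one of them, say in $Y_{W\cap V_s}$. The component $D_j$ of $F_s$ containing $J_j$ meets a member of $W\cap V_s$ and hence is equal to it. This proves the claim. Consecutive terms of the sequence $C,D_1,\dots,D_r,C'$ intersect, so they are equal or adjacent by \eqref{eq:meet}, and $C$ is joined to $C'$ in $\Gamma[W]$.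

The last statement holds because $Y_V=X$.
\end{proof}

The implication (b)$\Rightarrow$(c) is where arcwise connectedness enters. For a fine cover of the continuum of Example~\ref{ex:sine} all components are arcs or points, so a path in the graph yields an arcwise connected set, and the graph is disconnected although $Y_V$ is connected.

\subsection{No cycles and no rays}
The following lemma will be applied twice.

\begin{lemma}\label{lem:acyclic}
Let $G$ be an $S$-labeled graph, and let $K_v$, for $v$ a vertex of $G$, be subcontinua of a hereditarily unicoherent continuum such that for distinct $v,w$ the sets $K_v,K_w$ intersect if and only if $v,w$ are adjacent. Then $G$ has no cycle.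
\end{lemma}

\begin{proof}
Let $v_1,\dots,v_n$ be a shortest cycle and $K_j=K_{v_j}$. The labels form a closed walk in the tree $S$, so $n$ is even and $n\ge4$. A shortest cycle has no chords, so $K_n$ meets $K_j$ only for $j\in\{1,n-1,n\}$, and $K_1\cap K_{n-1}=\emptyset$. The continua $K_1\cup\dots\cup K_{n-1}$ and $K_n$ have intersection $(K_1\cap K_n)\sqcup(K_{n-1}\cap K_n)$, a disjoint union of two nonempty closed sets. This contradicts hereditary unicoherence.
\end{proof}

\begin{proposition}\label{prop:tree}
The graph $\Gamma$ is a tree and contains no ray.
\end{proposition}

\begin{proof}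
By Lemmas~\ref{lem:linked} and~\ref{lem:acyclic} and by \eqref{eq:meet}, $\Gamma$ is a tree. Suppose that $C_0,C_1,\dots$ is a ray. We thread an increasing sequence of arcs through the $C_n$ and look at the point to which their ends converge.

Nonconsecutive vertices of the ray are not adjacent, so $C_m\cap C_n=\emptyset$ for $|m-n|\ge2$. The sets $D_n=C_n\cap C_{n+1}$ are continua by hereditary unicoherence, and they are pairwise disjoint since $D_n\cap D_m\subset C_n\cap C_{m+1}$ for $m>n$. Fix $x_0\in D_0$. For $n\ge1$ there is exactly one point $a_n\in D_n$ with $[x_0,a_n]\cap D_n=\{a_n\}$. Indeed, the first point in $D_n$ of any arc that starts at $x_0$ and meets $D_n$ has this property. If $a\ne a'$ both had it, then $[a,a']\subset D_n$, so $[x_0,a]\cap[a,a']=\{a\}$, and $[x_0,a']=[x_0,a]\cup[a,a']$ would contain the point $a\in D_n\setminus\{a'\}$. Thus $a_n$ is the first point in $D_n$ of every arc that starts at $x_0$ and meets $D_n$.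

Let $n\ge1$. The arc $[x_0,a_{n+1}]$ lies in the continuum $C_1\cup\dots\cup C_{n+1}$ and meets both closed sets $C_1\cup\dots\cup C_n$ and $C_{n+1}$. Being connected, it meets their intersection, which is $D_n$. So it contains $a_n$, and $a_{n+1}\notin D_n$ gives $[x_0,a_n]\subsetneq[x_0,a_{n+1}]$. By Lemma~\ref{lem:increasing} all these arcs lie in one arc, on which $a_n$ converges monotonically to a point $a$. By (C1), $a\in\operatorname{int}F_s$ for some $s$. For some $n_0\ge1$ the subarc $[a_{n_0},a]$ lies in $F_s$, hence in one component $C\in V_s$, and so $a_n\in C\cap C_n\cap C_{n+1}$ for all $n\ge n_0$. If $C=C_n$ for some $n\ge n_0$, then $a_{n+2}\in C_n\cap C_{n+2}=\emptyset$, which is absurd. So $C$ differs from $C_{n_0}$ and $C_{n_0+1}$ and meets both. By \eqref{eq:meet} the three vertices form a triangle in the tree $\Gamma$, a contradiction.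
\end{proof}

\subsection{Approximation by finite trees}
A locally constant map on $V$ is constant on the members of a finite clopen partition, so we study finite quotients of $\Gamma$. An arbitrary quotient may have cycles: in the zigzag fan, identifying $c_1^1$ with $c_2^1$ creates a $4$-cycle through $a$, $b_1^1$, $b_2^1$. A second application of Cook's theorem shows that every partition can be refined so that the quotient lies in a tree.

\begin{lemma}\label{lem:approx}
Let $\mathcal P$ be a finite partition of $V$ into nonempty clopen sets, each contained in some $V_s$. Then there are a finite $S$-labeled tree $\mathcal Q$ and a morphism $q:\Gamma\to\mathcal Q$ whose fibers are clopen and refine $\mathcal P$.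
\end{lemma}

\begin{proof}
For $P\in\mathcal P$ the set $Y_P$ is compact. Let $\delta>0$ be at most the distance between any two disjoint sets among the $Y_P$, and let $\gamma$ be a $\delta$-mapping of $X$ onto a tree $Q$. A fiber of $\gamma$ cannot meet two disjoint sets $Y_P,Y_{P'}$, so their images are disjoint compact sets. Subdivide $Q$ into edges of diameter less than half the least distance between such images, and let $N_P$ be the union of all closed edges and vertices that meet $\gamma(Y_P)$. Then $N_P$ has finitely many components, which are continua, and
\begin{equation}\label{eq:NP}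
Y_P\cap Y_{P'}=\emptyset\quad\Longrightarrow\quad N_P\cap N_{P'}=\emptyset .
\end{equation}

The vertices of $\mathcal Q$ are the pairs $(P,K)$ with $K$ a component of $N_P$, with label $s$ if $P\subset V_s$. Two vertices $(P,K)$, $(P',K')$ are adjacent if their labels are adjacent and $K\cap K'\ne\emptyset$. For distinct vertices, $K\cap K'\neq\emptyset$ already forces the labels to be adjacent. Indeed, if $P=P'$, then $K$ and $K'$ are distinct components of $N_P$. If $P\ne P'$ and the labels are equal, or distinct and nonadjacent, then $Y_P\cap Y_{P'}=\emptyset$ by \eqref{eq:meet}, and \eqref{eq:NP} applies. So Lemma~\ref{lem:acyclic}, applied in the hereditarily unicoherent continuum $Q$, shows that $\mathcal Q$ has no cycle. The graph $\mathcal Q$ is connected: the finitely many closed sets $K$ cover $Q=\gamma(X)$, and a partition of the vertices into two nonempty classes with no edge between them would split $Q$ into two disjoint nonempty closed sets.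

For $C\in P$ the connected set $\gamma(C)$ lies in one component $K$ of $N_P$; put $q(C)=(P,K)$. Labels are preserved. If $C\sim C'$, then the labels are adjacent and $\gamma(C)\cap\gamma(C')\ne\emptyset$, so $q(C)$ and $q(C')$ are adjacent. For $P\subset V_s$ the fiber over $(P,K)$ is the compact set $p_s(Y_P\cap\gamma^{-1}(K))$. Finitely many disjoint compact fibers cover $V$, so each is clopen.
\end{proof}

A morphism may create new edges between images of nonadjacent vertices. For morphisms into trees this does not happen on connected sets.

\begin{lemma}\label{lem:star}
Let $q:\Gamma\to\mathcal Q$ be a morphism into a tree and let $W\subset V$ be such that $\Gamma[W]$ is connected. Then $\mathcal Q[q(W)]$ is a tree, and each of its edges is the image of an edge of $\Gamma[W]$.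
\end{lemma}

\begin{proof}
The images of the edges of $\Gamma[W]$ form a connected subgraph $G$ of $\mathcal Q[q(W)]$ with the same vertex set. So $\mathcal Q[q(W)]$ is connected, and it has no cycle. An edge not in $G$, together with a path in $G$ between its ends, would form a cycle.
\end{proof}

The space $V$ has finite clopen partitions of arbitrarily small mesh. Using Lemma~\ref{lem:approx} inductively, we fix morphisms $q_1,q_2,\dots$ from $\Gamma$ to finite $S$-labeled trees such that the fibers of $q_i$ are clopen, have diameter less than $1/i$, and refine those of $q_{i-1}$. Let $\Gamma_i$ be the graph induced on $q_i(V)$, a finite tree by Lemma~\ref{lem:star}. For $i\le j$ there is a unique map $\pi_{ij}:\Gamma_j\to\Gamma_i$ with $q_i=\pi_{ij}q_j$. It preserves labels, and it preserves adjacency because every edge of $\Gamma_j$ is the image of an edge of $\Gamma$. So $\pi_{ij}$ is a morphism. In the zigzag fan one may think of $q_i$ as the map $\Phi_i$.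

\section{Folding the graph onto a finite subtree}\label{sec:fold}

The space $X$ does not appear in this section. We use only the following: $V$ is compact, metrizable and zero-dimensional, and adjacency is closed (Lemma~\ref{lem:closed}); linked sets induce connected graphs and $V$ is linked (Lemma~\ref{lem:linked}); $\Gamma$ is a tree without rays; and the approximations $q_i$. The goal is the following theorem.

\begin{theorem}\label{thm:fold}
For every finite nonempty $K\subset V$ with $\Gamma[K]$ connected there is a locally constant morphism $\Phi:\Gamma\to\Gamma$ with finite image such that $\Phi\circ\Phi=\Phi$ and $\Phi|_K=\mathrm{id}$.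
\end{theorem}

\subsection{Good and bad pairs}
The main case is that of a single vertex, without the requirement of idempotence. To make an induction possible we let the domain vary over all linked sets, while the target remains $\Gamma$.

\begin{definition}
Let $W\subset V$ be linked and $t\in W$. The pair $(W,t)$ is \emph{good} if for some $i$ there is a morphism $\varphi:\Gamma_i[q_i(W)]\to\Gamma$ with $\varphi(q_i(t))=t$. Otherwise it is \emph{bad}. Let $\mathrm{Bad}(W)$ be the set of $t\in W$ such that $(W,t)$ is bad.
\end{definition}

If $\varphi$ exists for $i$, it exists for all $j\ge i$: take $\varphi\pi_{ij}$. The composition $\varphi q_i$ is a locally constant morphism $\Gamma[W]\to\Gamma$ that fixes $t$. If $S$ were a single edge, $(V,t)$ would be good for a trivial reason: choose a neighbor $t'$ of $t$ and send each vertex to $t$ or $t'$ according to its label. For larger $S$ the image of a vertex $v$ must have neighbors with all the labels that occur next to $v$, these neighbors must satisfy the same condition, and so on.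

We shall prove that all pairs are good. The next two lemmas collect the formal properties that we need.

\begin{lemma}\label{lem:formal}
\begin{enumerate}
\item[(a)] If $W'\subset W$ are linked, then $\mathrm{Bad}(W')\subset\mathrm{Bad}(W)$.
\item[(b)] If $W_1\supset W_2\supset\cdots$ are linked, then $W=\bigcap_nW_n$ is linked, and $\bigcap_n\mathrm{Bad}(W_n)\subset\mathrm{Bad}(W)$.
\item[(c)] Let $E\subset V$ be closed and $t\in E$. Let $\mathcal H$ be the family of all relatively clopen sets $H\subset E$ with $t\in H$ and no edge between $H$ and $E\setminus H$, and let $L_t(E)=\bigcap\mathcal H$. Then $L_t(E)$ is linked and contains $t$, and every open set containing $L_t(E)$ contains a member of $\mathcal H$.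
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $t\in W'$ and $(W,t)$ is good, restrict $\varphi$ to $\Gamma_i[q_i(W')]$.

(b) The set $W$ is closed, and nonempty by compactness. Suppose $W=A\sqcup B$ with $A,B$ nonempty, closed, and with no edge between them. Take $U_A,U_B$ from Lemma~\ref{lem:closed}(b). For large $n$ we have $W_n\subset U_A\cup U_B$, and the sets $W_n\cap U_A$, $W_n\cap U_B$ show that $W_n$ is not linked, a contradiction. Now fix $i$. If a vertex $v$ of $\Gamma_i$ lies in $q_i(W_n)$ for all $n$, the compact sets $W_n\cap q_i^{-1}(v)$ are nonempty, so $v\in q_i(W)$. Since $\Gamma_i$ is finite, $q_i(W_n)=q_i(W)$ for large $n$. Hence, if $b\in W$ and $(W,b)$ is good, then $(W_n,b)$ is good for large $n$.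

(c) We have $E\in\mathcal H$. If $H_1,H_2\in\mathcal H$, then $H_1\cap H_2\in\mathcal H$, since an edge from $H_1\cap H_2$ to a vertex of $E$ outside $H_1\cap H_2$ leaves $H_1$ or $H_2$. The members of $\mathcal H$ are compact, so the last statement follows. The set $L_t(E)$ is closed and contains $t$. Suppose $L_t(E)=A\sqcup B$ with $A,B$ closed, no edge between them, $t\in A$ and $B\ne\emptyset$. Take $U_A,U_B$ from Lemma~\ref{lem:closed}(b) and $H\in\mathcal H$ with $H\subset U_A\cup U_B$. Then $H\cap U_A$ is relatively clopen in $E$ and contains $t$. Its complement in $E$ is $(E\setminus H)\cup(H\cap U_B)$, and it has no edge to either part. So $H\cap U_A\in\mathcal H$ and $L_t(E)\subset U_A$, which contradicts $B\ne\emptyset$.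
\end{proof}

The absence of rays is used only through the following two statements.

\begin{lemma}\label{lem:norays}
\begin{enumerate}
\item[(a)] An infinite walk in $\Gamma$ visits some vertex infinitely often.
\item[(b)] If $C_1\supset C_2\supset\cdots$ are nonempty sets of vertices with $\Gamma[C_n]$ connected, then $\bigcap_nC_n\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise the vertices and edges traversed by the walk form an infinite connected graph in which every vertex has finitely many neighbors, and (B6) gives a ray.

(b) Fix $x\in V$ and let $b_n$ be the gate of $x$ in the subtree $\Gamma[C_n]$. Since $b_{n+1}\in C_n$, the path from $x$ to $b_{n+1}$ passes through $b_n$, so it extends the path from $x$ to $b_n$. If $(b_n)$ were not eventually constant, these paths would form a ray. So $b_n=b$ for all large $n$, and $b\in\bigcap_nC_n$.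
\end{proof}

\subsection{Descent from the root}
Fix a linked set $W$ and $t\in W$. By Lemmas~\ref{lem:linked} and~\ref{lem:star}, $G_i=\Gamma_i[q_i(W)]$ is a finite tree, and each of its edges is the image of an edge of $\Gamma[W]$. Root $G_i$ at $q_i(t)$; the \emph{depth} of a vertex is its distance from the root. For a vertex $v$ of $G_i$ let $G_i^v$ be the subtree formed by $v$ and its descendants. For $x\in V$ write $v\preceq x$ if there is a morphism $G_i^v\to\Gamma$ sending $v$ to $x$. Thus $(W,t)$ is bad if and only if $q_i(t)\not\preceq t$ for all $i$. For $x\in W$ let $\ell(x)$ be the distance from $t$ to $x$ in the connected graph $\Gamma[W]$. The map $q_i$ sends paths in $\Gamma[W]$ to walks in $G_i$, so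
\begin{equation}\label{eq:depth}
\text{depth of $q_i(x)$ in $G_i$}\ \le\ \ell(x)\qquad(x\in W).
\end{equation}

Because $G_i$ is a tree, the branches below different children of $v$ can be mapped independently. So an obstruction at $v$ comes from an obstruction at one of its children. The child depends on $i$, and we use the compactness of $W$ to extract a limit.

\begin{lemma}\label{lem:descent}
Let $(W,t)$ be bad. Then there are infinite sets $\mathbb N=J_0\supset J_1\supset\cdots$, vertices $v_n^i$ of $G_i$ of depth $n$ for $i\in J_n$, and a walk $t=t_0\sim t_1\sim t_2\sim\cdots$ in $\Gamma[W]$ such that for all $n$: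
\begin{enumerate}
\item[(D1)] $\lambda(v_n^i)=\lambda(t_n)$ and $v_n^i\not\preceq t_n$ for all $i\in J_n$;
\item[(D2)] if $y^i\in W$ and $q_i(y^i)=v_n^i$ for $i\in J_n$, then $y^i\to t_n$ as $i\to\infty$ in $J_n$;
\item[(D3)] for each $m$, we have $\pi_{mi}(v_n^i)=q_m(t_n)$ for all large $i\in J_n$;
\item[(D4)] $t_n\in\mathrm{Bad}(W)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Since the fibers of $q_i$ have diameter less than $1/i$, (D2) holds for every choice of the $y^i$ as soon as it holds for one. It implies (D3): $\pi_{mi}(v_n^i)=q_m(y^i)$ for $i\ge m$, and $q_m$ is constant near $t_n$. Next, (D1) and (D3) imply (D4). Indeed, if $\varphi:G_m\to\Gamma$ is a morphism with $\varphi(q_m(t_n))=t_n$, then for large $i\in J_n$ the restriction of $\varphi\pi_{mi}$ to $G_i^{v_n^i}$ sends $v_n^i$ to $t_n$, contradicting (D1). It remains to achieve (D1) and (D2).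

For $n=0$ put $v_0^i=q_i(t)$. Then (D1) is the badness of $(W,t)$, and (D2) holds with $y^i=t$. Suppose stage $n$ is done, and let $i\in J_n$. Assume that for every child $c$ of $v_n^i$ there is a neighbor $x_c$ of $t_n$ in $\Gamma$ with $c\preceq x_c$. Then the morphisms $G_i^c\to\Gamma$ with $c\mapsto x_c$, together with $v_n^i\mapsto t_n$, form a morphism on $G_i^{v_n^i}$: the label of $v_n^i$ is preserved by (D1), and the only further edges are $v_n^ic\mapsto t_nx_c$. This contradicts $v_n^i\not\preceq t_n$, also when $v_n^i$ has no children. So there is a child $v_{n+1}^i$ of $v_n^i$ with $v_{n+1}^i\not\preceq x$ for \emph{every} neighbor $x$ of $t_n$. Choose an edge $y^i\sim z^i$ of $\Gamma[W]$ with $q_i(y^i)=v_n^i$ and $q_i(z^i)=v_{n+1}^i$. By (D2), $y^i\to t_n$. By compactness there are an infinite set $J_{n+1}\subset J_n$ and $t_{n+1}\in W$ with $z^i\to t_{n+1}$ along $J_{n+1}$, and after discarding finitely many indices, $\lambda(z^i)=\lambda(t_{n+1})$ for all $i\in J_{n+1}$. By Lemma~\ref{lem:closed}(a), $t_{n+1}\sim t_n$. Hence $v_{n+1}^i\not\preceq t_{n+1}$, and $\lambda(v_{n+1}^i)=\lambda(z^i)=\lambda(t_{n+1})$. The points $z^i$ give (D2) for $n+1$.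
\end{proof}

If $\ell\le k$ on $W$, then by \eqref{eq:depth} no $G_i$ has a vertex of depth $k+1$, and Lemma~\ref{lem:descent} shows that $(W,t)$ is good. This settles the case of bounded depth. In general the descent can go on forever. The depth of $v_n^i$ grows with $n$, whereas the walk $t_n$ must return to some vertex $t^*$ again and again, since $\Gamma$ has no ray. So $t^*$ is a limit of vertices that are arbitrarily far from $t$ in the graph. In the zigzag fan, with $t=a$, this is the picture of $v_n^i$ running down the $i$-th leg while $t_n$ oscillates between $b_\infty$ and $c_\infty$; the part of the leg below $v_n^i$ is folded by copying the folding of $\{b_\infty,c_\infty\}$. The next lemma carries this out in general.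

\subsection{Passing to a smaller bad pair}

\begin{lemma}[Key Lemma]\label{lem:key}
Let $(W,t)$ be bad. Then there are a linked set $L\subsetneq W$ and $t^*\in L$ such that $(L,t^*)$ is bad and $t^*$ lies in the same component of $\Gamma[\mathrm{Bad}(W)]$ as $t$.
\end{lemma}

\begin{proof}
Take the data of Lemma~\ref{lem:descent}. By Lemma~\ref{lem:norays}(a) there are a vertex $t^*$ and an infinite set $M$ with $t_n=t^*$ for all $n\in M$. By (D4) the walk $t_0,t_1,\dots$ lies in $\mathrm{Bad}(W)$, so $t^*$ lies in the component of $t$ in $\Gamma[\mathrm{Bad}(W)]$.

\emph{The set $L$.} Let $E$ be the set of $x\in W$ such that $\ell$ is unbounded on every neighborhood of $x$ in $W$. Its complement is open in $W$, so $E$ is closed. We show $E\ne W$. The sets $B_k=\{x\in W:\ell(x)\le k\}$ cover $W$. They are closed: if $x_j\in B_k$ and $x_j\to x$, pass to a subsequence for which the paths from $t$ to $x_j$ in $\Gamma[W]$ have the same length and converge vertex by vertex; by Lemma~\ref{lem:closed}(a) the limit is a walk in $\Gamma[W]$ from $t$ to $x$ of length at most $k$. By (B5) some $B_k$ has nonempty interior in $W$, and this interior misses $E$.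

We have $t^*\in E$. Indeed, let $n\in M$ and choose $y^i\in W$ with $q_i(y^i)=v_n^i$ for $i\in J_n$. Then $\ell(y^i)\ge n$ by \eqref{eq:depth}, and $y^i\to t^*$ by (D2). Since $M$ is infinite, $\ell$ is unbounded near $t^*$. The set $E$ need not be linked, so we put $L=L_{t^*}(E)$. By Lemma~\ref{lem:formal}(c), $L$ is linked and $t^*\in L\subset E\subsetneq W$.

\emph{The pair $(L,t^*)$ is bad.} Suppose that $\varphi:\Gamma_m[q_m(L)]\to\Gamma$ is a morphism with $\varphi(q_m(t^*))=t^*$. The composition $\varphi q_m$ is defined on the clopen neighborhood $H_0=q_m^{-1}(q_m(L))$ of $L$. We show that for suitable $n\in M$ and $i\in J_n$ the whole subtree below $v_n^i$ comes from $H_0$.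

By Lemma~\ref{lem:formal}(c) there is a relatively clopen set $H\subset E$ with $t^*\in H\subset H_0$ and no edge between $H$ and $E\setminus H$. By Lemma~\ref{lem:closed}(b) there are disjoint clopen sets $U'\supset H$ and $U''\supset E\setminus H$ in $V$ with no edge between them and $U'\subset H_0$. The compact set $W\setminus(U'\cup U'')$ misses $E$, so it is covered by finitely many sets on which $\ell$ is bounded. Say $\ell\le k$ on $W\setminus(U'\cup U'')$.

Fix $n\in M$ with $n>k$. Choose $i\in J_n$, $i\ge m$, so large that
\begin{itemize}
\item each fiber of $q_i$ lies in one of the clopen sets $U'$, $U''$, $V\setminus(U'\cup U'')$ (the diameters of the fibers tend to $0$);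
\item $q_i^{-1}(v_n^i)\subset U'$ (by (D2) the fiber meets the neighborhood $U'$ of $t_n=t^*$ for large $i$);
\item $\pi_{mi}(v_n^i)=q_m(t^*)$ (by (D3)).
\end{itemize}
Let $w$ be a vertex of $G_i^{v_n^i}$. Its depth is at least $n>k$, so by \eqref{eq:depth} every point of the nonempty set $q_i^{-1}(w)\cap W$ has $\ell>k$ and lies in $U'\cup U''$. Hence the fiber $q_i^{-1}(w)$ lies in exactly one of $U'$, $U''$; call this set the type of $w$. An edge $ww'$ of $G_i^{v_n^i}$ is the image of an edge of $\Gamma[W]$, whose ends lie in the types of $w$ and $w'$. There is no edge between $U'$ and $U''$, so $w$ and $w'$ have the same type. Since $G_i^{v_n^i}$ is connected and $v_n^i$ has type $U'$, all its vertices have type $U'$. For such a vertex $w$ and $x\in q_i^{-1}(w)\subset U'\subset H_0$ we get $\pi_{mi}(w)=q_m(x)\in q_m(L)$. So $\varphi\pi_{mi}$ is a morphism $G_i^{v_n^i}\to\Gamma$, and it sends $v_n^i$ to $\varphi(q_m(t^*))=t^*=t_n$. This contradicts (D1).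
\end{proof}

\subsection{All pairs are good}
The Key Lemma says that there is no minimal bad pair. To reach a contradiction we need to show that a decreasing sequence of bad pairs has a bad pair below it. The intersection of the sets $W_n$ is linked, but we need a point that is bad for all $W_n$, and we do not know that the sets $\mathrm{Bad}(W_n)$ are closed. We therefore find this point by Lemma~\ref{lem:norays}(b) instead of compactness. This is why the Key Lemma keeps track of components of $\Gamma[\mathrm{Bad}(W)]$.

\begin{proposition}\label{prop:good}
Every pair $(W,t)$ with $W$ linked and $t\in W$ is good.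
\end{proposition}

\begin{proof}
Suppose not. Let $\mathcal A$ be the nonempty set of pairs $(W,C)$ with $W$ linked and $C$ the (nonempty) vertex set of a component of $\Gamma[\mathrm{Bad}(W)]$. Write $(W',C')\le(W,C)$ if $W'\subset W$ and $C'\subset C$.

(i) \emph{For each $(W,C)\in\mathcal A$ there is $(W',C')\le(W,C)$ in $\mathcal A$ with $W'\ne W$.} Take $t\in C$, and $L$, $t^*$ from Lemma~\ref{lem:key}, so that $t^*\in C$. Let $W'=L$ and let $C'$ be the component of $\Gamma[\mathrm{Bad}(L)]$ containing $t^*$. By Lemma~\ref{lem:formal}(a), $C'\subset\mathrm{Bad}(W)$. Since $\Gamma[C']$ is connected and contains $t^*\in C$, we get $C'\subset C$.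

(ii) \emph{Every decreasing sequence $(W_n,C_n)$ in $\mathcal A$ has a lower bound in $\mathcal A$.} The set $W=\bigcap_nW_n$ is linked by Lemma~\ref{lem:formal}(b). By Lemma~\ref{lem:norays}(b) there is $b\in\bigcap_nC_n$, and $b\in\mathrm{Bad}(W)$ by Lemma~\ref{lem:formal}(b). Let $C$ be the component of $\Gamma[\mathrm{Bad}(W)]$ containing $b$. For each $n$ we have $C\subset\mathrm{Bad}(W_n)$ by Lemma~\ref{lem:formal}(a); since $\Gamma[C]$ is connected and contains $b\in C_n$, we get $C\subset C_n$.

Let $O_1,O_2,\dots$ be a countable base of $V$. Start with any $(W_1,C_1)\in\mathcal A$. Given $(W_n,C_n)$, let $(W_{n+1},C_{n+1})\le(W_n,C_n)$ be a member of $\mathcal A$ with $W_{n+1}\cap O_n=\emptyset$ if there is one, and let $(W_{n+1},C_{n+1})=(W_n,C_n)$ otherwise. Let $(W,C)$ be a lower bound as in (ii), and let $(W',C')\le(W,C)$ with $W'\ne W$ be as in (i). Since $W'$ is closed, some $O_n$ meets $W$ and misses $W'$. Then $(W',C')\le(W_n,C_n)$ was available at stage $n$, so $W_{n+1}\cap O_n=\emptyset$. But $W\subset W_{n+1}$ meets $O_n$, a contradiction.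
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fold}]
The set $V$ is linked, so $(V,t)$ is good for every $t\in K$. Since $K$ is finite and the fibers of $q_i$ shrink, there is $m$ such that $q_m$ is injective on $K$ and for every $t\in K$ there is a morphism $\varphi_t:\Gamma_m\to\Gamma$ with $\varphi_t(q_m(t))=t$. By Lemma~\ref{lem:star} and injectivity, $q_m$ restricts to an isomorphism of $\Gamma[K]$ onto the subtree $D=\Gamma_m[q_m(K)]$ of $\Gamma_m$.

We combine the maps $\varphi_t$ by using $\varphi_t$ on the branches of $\Gamma_m$ that hang from $D$ at $q_m(t)$. For a vertex $v$ of $\Gamma_m$ let $t_v\in K$ be such that $q_m(t_v)$ is the gate of $v$ in $D$, and put $\varphi(v)=\varphi_{t_v}(v)$. Then $\varphi$ preserves labels and $\varphi(q_m(t))=t$ for $t\in K$. Consider an edge of $\Gamma_m$. If both ends lie in $D$, then $\varphi$ acts on them as the inverse of the isomorphism $\Gamma[K]\to D$. Otherwise both ends have the same gate $q_m(t)$ by (B7), and $\varphi=\varphi_t$ on both ends. So $\varphi$ is a morphism, and $\Psi=\varphi q_m$ is a locally constant morphism $\Gamma\to\Gamma$ with finite image $A=\Psi(V)$ and $\Psi|_K=\mathrm{id}$.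

The map $\Psi$ may move points of $A\setminus K$. For $n\ge1$ we have $\Psi^n=(\Psi|_A)^{n-1}\circ\Psi$, and there are only finitely many maps $A\to A$. So $\Psi^{a+p}=\Psi^a$ for some $a,p\ge1$. Put $N=ap$. Since $N\ge a$, we have $\Psi^{N+p}=\Psi^N$, and since $N$ is a multiple of $p$, $\Psi^{2N}=\Psi^N$. The map $\Phi=\Psi^N$ is an idempotent morphism that fixes $K$. It factors through $\Psi$, so it is locally constant with finite image.
\end{proof}

\section{From the folding to the retraction}\label{sec:back}

We prove Theorem~\ref{thm:main}. Write $T_0=J_1\cup\dots\cup J_r$, where each $J_j$ is an arc or a point contained in some $F_{s_j}$. Let $Z_j\in V_{s_j}$ be the component containing $J_j$, and $K=\{Z_1,\dots,Z_r\}$. The set $Y_K=T_0\cup Z_1\cup\dots\cup Z_r$ is connected, since each $Z_j$ meets $T_0$. So $\Gamma[K]$ is connected by Lemma~\ref{lem:linked}. Take $\Phi$ from Theorem~\ref{thm:fold} and let $\mathcal T=\Phi(V)$. This is a finite set containing $K$, and $\Phi|_{\mathcal T}=\mathrm{id}$ because $\Phi$ is idempotent. By Lemma~\ref{lem:star}, $\Gamma[\mathcal T]$ is a finite tree.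

\subsection{The tree $T$}
We realize $\Gamma[\mathcal T]$ inside $X$ by choosing a small tree in each $C\in\mathcal T$, in such a way that neighboring trees touch. For each edge $C\sim C'$ of $\Gamma[\mathcal T]$ choose a point $z_{CC'}=z_{C'C}\in C\cap C'$. For $C\in\mathcal T$ the set $T_0\cap C$ is empty or a continuum, and it is the union of the sets $J_j\cap C$, each of which is empty, a point or an arc. Choose $o_C\in C$, with $o_C\in T_0$ if $T_0\cap C\neq\emptyset$. Let
\[
H_C=(T_0\cap C)\cup\{o_C\}\cup\bigcup_{C'}[o_C,z_{CC'}],
\]
where $C'$ runs over the neighbors of $C$ in $\mathcal T$. Then $H_C\subset C$ by Lemma~\ref{lem:arcs}(b), and $H_C$ is a tree by Lemma~\ref{lem:finite}. Let $T=\bigcup_{C\in\mathcal T}H_C$. It is connected, since $z_{CC'}\in H_C\cap H_{C'}$ and $\Gamma[\mathcal T]$ is connected. So $T$ is a tree by Lemma~\ref{lem:finite}. Also $T_0=\bigcup_{C\in K}(T_0\cap C)\subset T$.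

\subsection{A small map into $T$}
For $C\in\mathcal T$ with $\lambda(C)=s$ put $X_C=\bigcup\{D\in V:\Phi(D)=C\}$. Since $\Phi$ preserves labels, $\Phi^{-1}(C)\subset V_s$, and since $\Phi$ is locally constant, $\Phi^{-1}(C)$ is clopen. So $X_C=p_s^{-1}(\Phi^{-1}(C))$ is a compact subset of $F_s$. The finitely many sets $X_C$ cover $X$, and $C\subset X_C$ because $\Phi(C)=C$.

Let $C\ne C'$ and $x\in X_C\cap X_{C'}$. Then $x\in D\cap D'$ with $\Phi(D)=C$ and $\Phi(D')=C'$. So $D\ne D'$, hence $D\sim D'$ by \eqref{eq:meet}, hence $C\sim C'$. Since $\Gamma$ has no triangle, no point lies in three of the sets $X_C$. Thus for fixed $C$ the closed sets $X_C\cap X_{C'}$, with $C'$ a neighbor of $C$ in $\mathcal T$, are pairwise disjoint, and $X_C$ meets no other $X_{C''}$. Let $f_C$ be equal to the constant $z_{CC'}\in H_C$ on $X_C\cap X_{C'}$, and extend it by (B2) to a continuous map $f_C:X_C\to H_C$. On $X_C\cap X_{C'}$ both $f_C$ and $f_{C'}$ equal $z_{CC'}$. So these maps define a continuous map $f:X\to T$ with $f(X_C)\subset H_C\subset C$. We record two consequences: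
\begin{align}
&d(f(x),x)\le\mu\quad\text{for all }x\in X,\label{eq:small}\\
&f(H_C)\subset H_C\quad\text{for all }C\in\mathcal T.\label{eq:HC}
\end{align}
The first holds because $x\in X_C$ and $f(x)\in C$ both lie in $F_{\lambda(C)}$. The second holds because $H_C\subset C\subset X_C$; this is where idempotence is used.

\subsection{Correcting $f$ near $T$}
The map $f$ is small but need not fix $T$. A retraction $\rho:X\to T$, which exists by (B2), fixes $T$ but need not be small away from $T$. We use $\rho$ on $T$, $f$ away from $T$, and interpolate along the arc from $f(x)$ to $\rho(x)$ in between. In a tree $T\subset X$, close points may be joined by a long arc, like the two ends of $T$ in Example~\ref{ex:spiral}. Property \eqref{eq:HC} excludes this for the points $f(x)$ and $x\in T$.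

Identify each edge of $T$ with $[0,1]$, and let $\varrho(a,b)$ be the length of the arc $[a,b]$. This is a metric that induces the topology of $T$. For $a,b\in T$ and $\tau\in[0,1]$ let $\sigma(a,b,\tau)$ be the point $p\in[a,b]$ with $\varrho(a,p)=\tau\varrho(a,b)$. It is the only point $p\in T$ with
\begin{equation}\label{eq:sigma}
\varrho(a,p)=\tau\varrho(a,b)\qquad\text{and}\qquad\varrho(p,b)=(1-\tau)\varrho(a,b).
\end{equation}
Indeed, let $p\in T$ and let $w$ be the first point of $[p,a]$ that lies in $[a,b]$. Then $[a,p]=[a,w]\cup[w,p]$ and $[p,b]=[p,w]\cup[w,b]$, so $\varrho(a,p)+\varrho(p,b)=\varrho(a,b)+2\varrho(p,w)$, and \eqref{eq:sigma} forces $p=w\in[a,b]$. The equations \eqref{eq:sigma} define a closed subset of $T\times T\times[0,1]\times T$. So $\sigma:T\times T\times[0,1]\to T$ has a closed graph, and since $T$ is compact, $\sigma$ is continuous. Moreover $\sigma(a,b,0)=a$ and $\sigma(a,b,1)=b$.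

Put $\Theta(x,\tau)=\sigma(f(x),\rho(x),\tau)$ and $m(x)=\max_{\tau\in[0,1]}d(\Theta(x,\tau),x)$ for $x\in X$. The function $m$ is continuous, because $\Theta$ is uniformly continuous on $X\times[0,1]$. Let $x\in T$, say $x\in H_C$. Then $\rho(x)=x$ and $f(x)$ lie in $H_C$ by \eqref{eq:HC}, so $\Theta(x,\tau)\in[f(x),x]\subset H_C\subset F_{\lambda(C)}$, and $m(x)\le\mu<\varepsilon/3$. Hence $O=\{x\in X:m(x)<\varepsilon/3\}$ is an open set containing $T$. Take a continuous function $u:X\to[0,1]$ with $u=1$ on $T$ and $u=0$ on $X\setminus O$, and put
\[
r(x)=\Theta(x,u(x)).
\]
The map $r:X\to T$ is continuous. For $x\in T$ we have $r(x)=\rho(x)=x$. For $x\in O$ we have $d(r(x),x)\le m(x)<\varepsilon/3$. For $x\notin O$ we have $r(x)=f(x)$, so $d(r(x),x)\le\mu<\varepsilon/3$ by \eqref{eq:small}. Thus $r$ is a retraction onto $T$ that moves every point by less than $\varepsilon/3$, and by the remark before Theorem~\ref{thm:main} it is an $\varepsilon$-mapping. This proves Theorem~\ref{thm:main}. \qed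

\section{The characterization and the inverse limit}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(1)$\Rightarrow$(3) is contained in Theorem~\ref{thm:main}. For (3)$\Rightarrow$(2), apply (3) with $T_0$ a point and $\varepsilon/3$ in place of $\varepsilon$; the fibers then have diameter at most $2\varepsilon/3$.

(2)$\Rightarrow$(1). We transfer hereditary unicoherence from trees to $X$. Suppose that $A,B\subset X$ are subcontinua with $A\cap B=P\sqcup Q$, where $P,Q$ are nonempty, closed and disjoint. Let $\eta=\frac14\operatorname{dist}(P,Q)$, and let $A_P=\{a\in A:d(a,P)\le\eta\}$ and $A_Q=\{a\in A:d(a,Q)\le\eta\}$. The compact set $\{a\in A:d(a,P\cup Q)\ge\eta\}$ is disjoint from $B$. So there is $\delta\in(0,\eta)$ such that every $a\in A$ with $d(a,B)<\delta$ lies in $A_P\cup A_Q$. Let $r:X\to T$ be a $\delta$-mapping to a tree. By (B2), $I=r(A)\cap r(B)$ is connected. Let $y\in I$. Every point of $A\cap r^{-1}(y)$ is at distance less than $\delta$ from a point of $B\cap r^{-1}(y)$, so it lies in $A_P\cup A_Q$; hence $y\in r(A_P)\cup r(A_Q)$. If $y=r(a)=r(a')$ with $a\in A_P$ and $a'\in A_Q$, then $d(a,a')<\eta$ and $\operatorname{dist}(P,Q)<3\eta$,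 which is false. So $I$ is the disjoint union of the closed sets $I\cap r(A_P)$ and $I\cap r(A_Q)$, which contain $r(P)$ and $r(Q)$ and so are nonempty. This contradicts the connectedness of $I$.
\end{proof}

Recall that $\varprojlim(T_n,r_n|_{T_{n+1}})$ is the subspace of $\prod_nT_n$ formed by the sequences $(y_n)$ with $y_n=r_n(y_{n+1})$ for all $n$. The maps $r_n$ themselves do not define a map of $X$ into this space, since $r_nr_{n+1}\ne r_n$ in general. We use the infinite compositions $r_kr_{k+1}r_{k+2}\cdots$ instead, and choose each $r_n$ so close to the identity that they converge.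

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Write $R_{k,m}=r_kr_{k+1}\cdots r_m$ for $k\le m$. Let $T_0$ be a point of $X$. Suppose $T_k$ and $r_k$ are chosen for $1\le k<n$. By uniform continuity there is $\varepsilon_n\in(0,2^{-n}]$ such that $d(x,y)\le\varepsilon_n$ implies $d(R_{k,n-1}(x),R_{k,n-1}(y))<2^{-n}$ for all $k<n$. By Theorem~\ref{thm:main} there are a tree $T_n\supset T_{n-1}$ and a retraction $r_n:X\to T_n$ with $d(r_n(x),x)\le\varepsilon_n$ for all $x$. So $r_n\to\mathrm{id}_X$ uniformly, and $r_n|_{T_{n+1}}$ is a retraction of $T_{n+1}$ onto $T_n$.

For $m>k$ we have $R_{k,m}(x)=R_{k,m-1}(r_m(x))$, so $d(R_{k,m}(x),R_{k,m-1}(x))<2^{-m}$. Hence $R_{k,m}$ converges uniformly, as $m\to\infty$, to a continuous map $R_k:X\to T_k$, and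
\[
d(R_k(x),x)\le d(r_k(x),x)+\sum_{m>k}2^{-m}\le2\cdot2^{-k}.
\]
Letting $m\to\infty$ in $r_kR_{k+1,m}=R_{k,m}$ gives $r_kR_{k+1}=R_k$. So $h(x)=(R_k(x))_k$ is a continuous map of $X$ into the inverse limit. It is injective, since $h(x)=h(x')$ implies $d(x,x')\le4\cdot2^{-k}$ for all $k$. Let $(y_k)$ be a point of the inverse limit. Then $d(y_k,y_{k+1})=d(r_k(y_{k+1}),y_{k+1})\le2^{-k}$, so $y_k$ converges to some $y\in X$. For $m\ge k$ we have $y_k=R_{k,m}(y_{m+1})$. As $m\to\infty$ the right side tends to $R_k(y)$, because $R_{k,m}\to R_k$ uniformly and $y_{m+1}\to y$. So $h(y)=(y_k)$. Thus $h$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism.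
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cook}
H.~Cook, \emph{Tree-likeness of dendroids and $\lambda$-dendroids}, Fund. Math. \textbf{68} (1970), 19--22.

\bibitem{Lifting}
\emph{On lifting properties for confluent mappings},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2005-133-02/\allowbreak S0002-9939-04-07537-9/\allowbreak S0002-9939-04-07537-9.pdf}

\end{thebibliography}
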